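
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Dense subgraphs of projective planes\\ whose non-edges have small rectangle covers}


\begin{abstract}
Let $P_n$ be the point-line incidence graph of $PG(2,q)$, where $n=q^2+q+1$. For a subgraph $H\subseteq P_n$ let $\operatorname{cc}(\bar H)$ be the least number of rectangles $A\times B$ without edges of $H$ that cover all non-edges of $H$. We answer negatively the question whether $\operatorname{cc}(\bar H)\ge D^{\varepsilon}$ holds, with an absolute constant $\varepsilon>0$, for every $H\subseteq P_n$ of average degree at least $D$. For every $\delta>0$ and every prime power $q$ there is an $H\subseteq P_n$ of average degree at least $q^{1-\delta}$ for which $\operatorname{cc}(\bar H)$ is at most a power of $\log q$ depending only on $\delta$, up to a constant factor. The idea is to write incidence as an integer equation with a carry, and to predict the carry by a short sum of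 products. We also prove complementary lower bounds, among them a power of $q$ for nearly complete subgraphs.
\end{abstract}

\section{The question and the results}

A \emph{bipartite $n\times n$ graph} is a set $G\subseteq V_1\times V_2$ of edges, where $V_1,V_2$ are fixed disjoint sets with $|V_1|=|V_2|=n$. Its complement is $\bar G=(V_1\times V_2)\setminus G$. A \emph{rectangle} is a set $A\times B$ with $A\subseteq V_1$, $B\subseteq V_2$. The \emph{clique covering number} $\operatorname{cc}(G)$ is the least number of rectangles contained in $G$ whose union is $G$. A rectangle $A\times B$ is contained in $\bar H$ if and only if $A\cup B$ is an independent set of $H$. Thus $\operatorname{cc}(\bar H)$ is the least number of independent sets of $H$ that cover all non-edges of $H$. Always $\operatorname{cc}(\bar H)\le n$, since one rectangle $\{u\}\times B$ per vertex $u\in V_1$ suffices.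

A cover of $\bar H$ by rectangles $A_1\times B_1,\dots,A_t\times B_t$ is a labeling of the vertices by subsets of $\{1,\dots,t\}$: give $u\in V_1$ the set $S_u=\{i:u\in A_i\}$ and $v\in V_2$ the set $T_v=\{i:v\in B_i\}$. Then
\begin{equation}\label{eq:disjoint}
(u,v)\in H\iff S_u\cap T_v=\emptyset .
\end{equation}
Conversely, labels with \eqref{eq:disjoint} give a cover. So $\operatorname{cc}(\bar H)$ measures how compactly $H$ is described by disjointness of sets.

A graph of large degree can have a very compact description. If $D$ divides $n$, a disjoint union of $n/D$ copies of $K_{D,D}$ has degree $D$, and its non-edges are covered by $2\lceil\log_2(n/D)\rceil$ rectangles: number the copies in binary, and for each digit position and each value of that digit take the vertices of $V_1$ in copies having this digit value against the vertices of $V_2$ in copies having the other one. This uses large complete bipartite subgraphs. It is natural to forbid them, and to ask whether large degree then forces a large cover.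

Projective planes are a natural test case. Let $q$ be a prime power and $n=q^2+q+1$, and let $P_n$ be the point-line incidence graph of $PG(2,q)$: $V_1$ is the set of $n$ points, $V_2$ the set of $n$ lines, and $(p,L)$ is an edge iff $p\in L$. Every line has $q+1$ points, every point is on $q+1$ lines, and two distinct points lie on exactly one common line, so $P_n$ contains no $K_{2,2}$. A subgraph $H\subseteq P_n$ keeps the vertex sets $V_1,V_2$, so $\bar H$ also contains the deleted incidences. The average degree of $H$ is $2|H|/(2n)=|H|/n$. The following question is \cite[Problem 8.1]{OGC}.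

\medskip
\noindent\textbf{Question.} \emph{Is there a constant $\varepsilon>0$, independent of $q$, $n$, $D$ and $H$, such that $\operatorname{cc}(\bar H)\ge D^{\varepsilon}$ for every subgraph $H$ of $P_n$ of average degree at least $D$, where $D\ge1$?}
\medskip

For $H=P_n$ there is a strong lower bound, $\operatorname{cc}(\bar P_n)\ge q/8$ (Theorem~\ref{thm:lower}(2) with $D=q+1$), because every rectangle in $\bar P_n$ is small. At the other end, a perfect matching has $\operatorname{cc}(\bar H)\le2\lceil\log_2n\rceil$, as in the example above with $D=1$. In between no $K_{D,D}$ is available, so one might guess that the bound for $P_n$ degrades gracefully and that the answer is yes. It is no, even for degrees $q^{1-\delta}$ with $\delta>0$ arbitrarily small.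

\begin{theorem}\label{thm:prime}
Let $q$ be prime and $s\ge0$ an integer. There is $H\subseteq P_n$ with
\[
\frac{|H|}{n}\ \ge\ \frac{q^{1-2^{-s}}}{2^{s+4}},\qquad
\operatorname{cc}(\bar H)\le(2\log_2q+s+4)^{2^s+2}+2 .
\]
\end{theorem}

This settles the question. Suppose that some $\varepsilon>0$ worked. Take $s=1$, a prime $q\ge1024$ and $D=\sqrt q/32\ge1$. Then
$(\sqrt q/32)^{\varepsilon}\le(2\log_2q+5)^4+2$, which is false for all large primes $q$.

\begin{theorem}\label{thm:all}
For every $\delta\in(0,1)$ there is $C_\delta$ such that for every prime power $q$ there is $H\subseteq P_n$ with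
$|H|/n\ge q^{1-\delta}$ and $\operatorname{cc}(\bar H)\le C_\delta(\log_2q)^{C_\delta}$.
\end{theorem}

\begin{corollary}\label{cor:range}
For all $\varepsilon,\delta>0$ there is $C=C(\varepsilon,\delta)>0$ such that for all sufficiently large prime powers $q$ and every $D\in[(\log_2q)^C,q^{1-\delta}]$ some $H\subseteq P_n$ of average degree at least $D$ has $\operatorname{cc}(\bar H)<D^\varepsilon$.
\end{corollary}

\begin{proof}
If $\delta\ge1$, the interval is empty for $q>2$, whatever $C>0$ is. Let $\delta<1$ and $C=(C_\delta+1)/\varepsilon$. The graph of Theorem~\ref{thm:all} has average degree at least $q^{1-\delta}\ge D$, and if $\log_2q>C_\delta$, then $\operatorname{cc}(\bar H)\le C_\delta(\log_2q)^{C_\delta}<(\log_2q)^{C_\delta+1}\le D^\varepsilon$.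
\end{proof}

\begin{theorem}\label{thm:lower}
Let $H\subseteq P_n$ have average degree exactly $D\ge2$, and let $t=\operatorname{cc}(\bar H)$. Then
\begin{enumerate}
\item[(1)] $t\ge\log_2\bigl((D-1)(q+1)\bigr)\ge\log_2q$;
\item[(2)] $t\ge\dfrac{q}{8\max\{1,\,q+1-D\}}$;
\item[(3)] $\bigl(\sqrt t\,\ln\frac{16(q+1)}{D}+1\bigr)\ln15\ \ge\ \ln\dfrac{0.3\,D}{\sqrt q}$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:summary}
For $D\le q+1$ let $f_q(D)$ be the minimum of $\operatorname{cc}(\bar H)$ over all $H\subseteq P_n$ of average degree at least $D$.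
\begin{enumerate}
\item[(a)] For fixed $\delta\in(0,1)$ and all $2\le D\le q^{1-\delta}$ we have $\log_2q\le f_q(D)\le C_\delta(\log_2q)^{C_\delta}$. Moreover, $f_q(D)\ge D^\varepsilon$ whenever $\varepsilon>0$ and $2\le D\le\min\{q+1,(\log_2q)^{1/\varepsilon}\}$.
\item[(b)] For fixed $\eta\in(0,1]$ there is $c_\eta>0$ with $f_q(\eta q)\ge c_\eta(\log_2 q)^2$ for all large $q$.
\item[(c)] If $0<c\le1$ and $D=q+1-q^{1-c}\ge2$, then $f_q(D)\ge q^c/8$.
\end{enumerate}
\end{corollary}

So a power bound does hold for nearly complete subgraphs, while for $2\le D\le q^{1-\delta}$, with $\delta$ fixed, the truth is polylogarithmic in $q$. These results do not determine the exact power of $\log q$ in (a). Nor do they settle the range in which both $D$ and $q+1-D$ are at least $q^{1-o(1)}$. There Theorem~\ref{thm:lower} gives only lower bounds of size $q^{o(1)}$, and the only upper bounds that we prove are those of Theorems~\ref{thm:prime} and~\ref{thm:all} and Remark~\ref{rem:subexp}. This range contains $D=\eta q$ with $0<\eta<1$ fixed, and also degrees $D=(1-o(1))q$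 such as $D=q-q/\log_2q$; for large $q$ and $D\ge\eta q$ we have no upper bound beyond the trivial $f_q(D)\le n$.

\medskip
\noindent\textbf{Plan.} Section~\ref{sec:cert} explains how non-edges are certified. Section~\ref{sec:half} carries out the case $s=1$ of Theorem~\ref{thm:prime} by hand, and Section~\ref{sec:prime} iterates its one essential step. Section~\ref{sec:all} treats prime powers, and Section~\ref{sec:lower} the lower bounds.

\section{Certifying that an integer is nonzero}\label{sec:cert}

\textbf{The affine chart.} The points $(x,y)\in\mathbb F_q^2$ and the lines $\{y=ax+b\}$, $(a,b)\in\mathbb F_q^2$, are the \emph{affine} vertices. An affine pair consists of an affine point and an affine line. There are exactly $q^3$ incident affine pairs, since $a,b,x$ determine $y$. Every $H$ that we construct contains affine pairs only. Hence the two rectangles (non-affine points)$\,\times V_2$ and $V_1\times$(non-affine lines) are contained in $\bar H$, and they cover all non-edges with a non-affine vertex. We will use $n=q^2+q+1\le2q^2$.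

\medskip
Suppose that on affine pairs $H$ is the zero set of an \emph{integer} $W$ which is a short sum of products (a function of the point)$\,\times\,$(a function of the line). A nonzero integer of size $q^{O(1)}$ is nonzero modulo some $r=O(\log q)$, and the residue of $W$ modulo $r$ depends only on the residues of the few factors. This leads to a small cover, as the next two lemmas show.

\begin{lemma}\label{lem:lcm}
$\operatorname{lcm}(1,\dots,M)\ge2^{M-1}$ for every integer $M\ge1$. Hence every nonzero integer $W$ with $|W|<2^{M-1}$ is not divisible by some $r\in\{2,\dots,M\}$.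
\end{lemma}

\begin{proof}
Let $L=\operatorname{lcm}(1,\dots,M)$. For $0\le k\le M-1$ the Beta integral gives
\[
\int_0^1x^k(1-x)^{M-1-k}\,dx=\frac{k!\,(M-1-k)!}{M!}=\frac1{M\binom{M-1}k}.
\]
Expanding the integrand shows that the left side is an integer combination of $1,\frac12,\dots,\frac1M$. So $L/\bigl(M\binom{M-1}k\bigr)$ is an integer, and being positive it is at least $1$; that is, $M\binom{M-1}k\le L$. Summing over $k$ gives $M2^{M-1}\le ML$. If every $r\in\{2,\dots,M\}$ divided $W\ne0$, then $L$ would divide $W$ and $|W|\ge L\ge2^{M-1}$.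
\end{proof}

\begin{lemma}\label{lem:cert}
Let $U,V$ be finite sets and
\[
W(u,v)=h_0(v)+\sum_{j=1}^m g_j(u)h_j(v)\qquad(u\in U,\ v\in V)
\]
with integer-valued functions $g_j,h_j$. If $|W(u,v)|<2^{M-1}$ for all $(u,v)$, where $M\ge2$ is an integer, then $\{(u,v):W(u,v)\ne0\}$ is a union of at most $M^{m+1}$ rectangles.
\end{lemma}

\begin{proof}
For $2\le r\le M$ and $c\in(\mathbb Z/r)^m$ let $A_{r,c}$ be the set of $u$ with $(g_1(u),\dots,g_m(u))\equiv c\pmod r$. For fixed $v$ the residue of $W(u,v)$ modulo $r$ is the same for all $u\in A_{r,c}$. Let $B_{r,c}$ be the set of $v$ for which this residue is nonzero. Then $W\neq0$ on $A_{r,c}\times B_{r,c}$, and by Lemma~\ref{lem:lcm} every pair with $W\ne0$ lies in one of these rectangles. Their number is at most $\sum_{r=2}^Mr^m\le M^{m+1}$.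
\end{proof}

The exponent is governed by the number $m$ of products. So we look for integer equations with few products whose solutions are incidences.

\section{Exponent one half by hand}\label{sec:half}

Let $q$ be prime, and represent the elements of $\mathbb F_q$ by the integers $0,\dots,q-1$. Incidence is the congruence $ax+b-y\equiv0\pmod q$, that is,
\begin{equation}\label{eq:carry}
ax+b-y=q\kappa\quad\text{for some }\kappa\in\mathbb Z .
\end{equation}
The trouble is the \emph{carry} $\kappa$: it depends on both the point and the line, and no short sum of products for it is in sight. One could keep only the incidences with the most frequent carry. But there are about $q$ possible carries, so the pigeonhole principle guarantees only constant average degree.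

The remedy is to predict $\kappa$ roughly. Since $|b-y|<q$, the carry is within $1$ of $ax/q=\frac x{\sqrt q}\cdot\frac a{\sqrt q}$. Round both factors down: let $\mu(x)=\lfloor x/\sqrt q\rfloor$. With $\xi=x/\sqrt q$ and $\eta=a/\sqrt q$, both in $[0,\sqrt q)$, we have
\begin{equation}\label{eq:round}
0\le\xi\eta-\lfloor\xi\rfloor\lfloor\eta\rfloor
=\lfloor\xi\rfloor\,(\eta-\lfloor\eta\rfloor)+(\xi-\lfloor\xi\rfloor)\,\eta
\le\lfloor\xi\rfloor+\eta<2\sqrt q .
\end{equation}
Hence the integer $\kappa'=\kappa-\mu(x)\mu(a)$ lies in the open interval $(-1,2\sqrt q+1)$: one product of integers has cut the number of possible values from about $q$ to at most $2\sqrt q+2\le4\sqrt q$. For instance, let $q=101$, $x=57$, $a=83$, $b=20$. Then $ax+b=4751=101\cdot47+4$, so $y=4$ and $\kappa=47$, while $\mu(57)\mu(83)=5\cdot8=40$ and $\kappa'=7$.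

Let $\kappa_0$ be the value of $\kappa'$ that occurs most often among the $q^3$ incident affine pairs, and let $H$ be the set of affine pairs with
\[
W:=ax+b-y-q\bigl(\kappa_0+\mu(x)\mu(a)\bigr)=0 .
\]
If $W=0$, then \eqref{eq:carry} holds, so $H\subseteq P_n$. Since $H$ is the most frequent class, $|H|\ge q^3/(4\sqrt q)$ and $|H|/n\ge\sqrt q/8$.

Now consider all affine pairs, incident or not. We have $0\le ax-q\mu(x)\mu(a)<2q^{3/2}$, $|b-y|<q$ and $0\le q\kappa_0<2q^{3/2}+q$, so $|W|<2q^{3/2}+2q\le4q^2$. Apply Lemma~\ref{lem:cert} with the three point functions $x,y,\mu(x)$ and $h_0=b-q\kappa_0$, and with $M=\lfloor2\log_2q\rfloor+4$, for which $2^{M-1}>4q^2$. We get $\operatorname{cc}(\bar H)\le M^4+2$, and the question is already answered.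

In this argument the loss in degree is controlled by the number of possible values of $\kappa'$. To keep more incidences, we predict the carry better, still with few products.

\section{Predicting products, and the proof of Theorem~\ref{thm:prime}}\label{sec:prime}

In \eqref{eq:round} two products remain unpredicted, $\lfloor\xi\rfloor\cdot(\eta-\lfloor\eta\rfloor)$ and $(\xi-\lfloor\xi\rfloor)\cdot\eta$. In each of them one factor lies in $[0,1]$ and the other in $[0,\sqrt Z]$, where $Z$ bounds the original product (here $Z=q$). Rounding a factor in $[0,1)$ down gives nothing. But only the product matters, so we may rescale both factors to the range $[0,Z^{1/4}]$ and round again. Each iteration takes the square root of the size of the unpredicted products and doubles their number.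

\begin{lemma}\label{lem:real}
Let $X,Y>0$ with $Z=XY\ge1$, and let $s\ge0$ be an integer. There are functions $\varphi_i:[0,X]\to\mathbb Z$ and $\psi_i:[0,Y]\to\mathbb Z$, $1\le i\le2^s-1$, such that for all $\xi\in[0,X]$, $\eta\in[0,Y]$
\[
\Bigl|\xi\eta-\sum_i\varphi_i(\xi)\psi_i(\eta)\Bigr|\le2^sZ^{2^{-s}} .
\]
\end{lemma}

\begin{proof}
We use induction on $s$. For $s=0$ the sum is empty and $0\le\xi\eta\le Z$. For the step $s\to s+1$, replace $(\xi,\eta)$ by $(\lambda\xi,\lambda^{-1}\eta)$ with $\lambda=\sqrt{Y/X}$; this does not change $\xi\eta$, so we may assume $X=Y=R:=\sqrt Z\ge1$. Put $m=\lfloor\xi\rfloor$, $l=\lfloor\eta\rfloor$, $\xi'=\xi-m$, $\eta'=\eta-l$. Then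
\[
\xi\eta=ml+m\eta'+\xi'\eta .
\]
The product $ml$ is one term. Apply the case $s$ to $m\eta'$, with ranges $[0,R]$ and $[0,1]$, and to $\xi'\eta$, with ranges $[0,1]$ and $[0,R]$. In both cases $Z$ is replaced by $R\ge1$, so the error is at most $2^sR^{2^{-s}}=2^sZ^{2^{-(s+1)}}$. Since $m,\xi'$ are functions of $\xi$ and $l,\eta'$ are functions of $\eta$, we obtain $1+2(2^s-1)=2^{s+1}-1$ terms of the required form, with total error at most $2^{s+1}Z^{2^{-(s+1)}}$.
\end{proof}

The next lemma applies this to carries. For Theorem~\ref{thm:prime} one product $\alpha_1\beta_1$ is enough; we allow $l$ products because Section~\ref{sec:all} needs them.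

\begin{lemma}\label{lem:carry}
Let $p\ge2$ and $s\ge0$ be integers. There are functions $\varphi_j,\psi_j:\{0,\dots,p-1\}\to\mathbb Z$, $1\le j\le2^s-1$, with the following property. For $l\ge1$ and $\alpha_1,\dots,\alpha_l,\beta_1,\dots,\beta_l,\alpha_*,\beta_*\in\{0,\dots,p-1\}$ put
\[
w=\sum_{i=1}^l\alpha_i\beta_i+\beta_*-\alpha_*,\qquad
\Pi=\sum_{i=1}^l\sum_{j}\varphi_j(\alpha_i)\psi_j(\beta_i),\qquad
K=l\,2^sp^{2^{-s}}+1 .
\]
Then $|w/p-\Pi|\le K$. Consequently:
\begin{enumerate}
\item[(i)] if $p\mid w$, then $w/p-\Pi$ is one of the integers in $[-K,K]$, of which there are at most $l\,2^{s+3}p^{2^{-s}}$;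
\item[(ii)] if $\kappa_0$ is an integer with $|\kappa_0|\le K$, then $|w-p(\kappa_0+\Pi)|\le l\,2^{s+2}p^2$.
\end{enumerate}
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:real} with $X=Y=\sqrt p$, so $Z=p$, to the products $\alpha\beta/p=\frac{\alpha}{\sqrt p}\cdot\frac{\beta}{\sqrt p}$, and let $\varphi_j(\alpha)$ and $\psi_j(\beta)$ be the values of the resulting functions at $\alpha/\sqrt p$ and $\beta/\sqrt p$. Then $|\sum_i\alpha_i\beta_i/p-\Pi|\le l\,2^sp^{2^{-s}}$, and $|\beta_*-\alpha_*|/p<1$. This gives $|w/p-\Pi|\le K$.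

Let $N=l\,2^sp^{2^{-s}}\ge1$. There are at most $2K+1=2N+3\le8N$ integers in $[-K,K]$, which is (i). For (ii), $|w-p(\kappa_0+\Pi)|\le p\,|w/p-\Pi|+p\,|\kappa_0|\le2pK\le4pN\le l\,2^{s+2}p^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:prime}]
Let $q$ be prime, with $\mathbb F_q$ represented by $\{0,\dots,q-1\}$. Primality is used here: it makes incidence a congruence modulo $q$. Apply Lemma~\ref{lem:carry} with $p=q$, $l=1$ and $(\alpha_1,\beta_1,\alpha_*,\beta_*)=(x,a,y,b)$, so $w=ax+b-y$. For an incident affine pair $q\mid w$, and by (i) the integer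
\[
\kappa'=\frac{ax+b-y}q-\sum_j\varphi_j(x)\psi_j(a)
\]
lies in $[-K,K]$ and takes at most $2^{s+3}q^{2^{-s}}$ values. Let $\kappa_0$ be the most frequent one among the $q^3$ incident affine pairs, and let $H$ be the set of affine pairs with
\[
W:=ax+b-y-q\Bigl(\kappa_0+\sum_j\varphi_j(x)\psi_j(a)\Bigr)=0 .
\]
If $W=0$, then $ax+b\equiv y\pmod q$, so $H\subseteq P_n$, and $H$ consists of the incident affine pairs with $\kappa'=\kappa_0$. Hence $|H|\ge q^3/(2^{s+3}q^{2^{-s}})$, and $n\le2q^2$ gives $|H|/n\ge q^{1-2^{-s}}/2^{s+4}$.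

Since $|\kappa_0|\le K$, part (ii) gives $|W|\le2^{s+2}q^2$ for all affine pairs. Let $M=\lfloor2\log_2q\rfloor+s+4$. Then $M-1>2\log_2q+s+2$, so $2^{M-1}>2^{s+2}q^2$. Lemma~\ref{lem:cert}, with the $m=2^s+1$ point functions $x,y,\varphi_1(x),\dots,\varphi_{2^s-1}(x)$ and $h_0=b-q\kappa_0$, covers all affine non-edges by at most $M^{2^s+2}$ rectangles. Two more rectangles cover the other non-edges.
\end{proof}

\begin{remark}\label{rem:subexp}
For primes $q\to\infty$ choose $s$ with $\sqrt{\log_2q}\le2^s<2\sqrt{\log_2q}$. Then $q^{2^{-s}}\le2^{\sqrt{\log_2q}}$, so Theorem~\ref{thm:prime} gives average degree $q^{1-o(1)}$ with $\operatorname{cc}(\bar H)\le2^{O(\sqrt{\log q}\,\log\log q)}=q^{o(1)}$.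
\end{remark}

\section{All prime powers: proof of Theorem~\ref{thm:all}}\label{sec:all}

Let $q=p^k$ and $\mathbb F_q=\mathbb F_p[t]/(f)$ with $f$ monic irreducible of degree $k$. Elements of $\mathbb F_q$ are represented by polynomials of degree at most $k-1$, and incidence means $ax+b-y=f\kappa$ with a polynomial carry $\kappa$. Degree takes over the role of absolute value, and a polynomial is certified to be nonzero by evaluating it at a point $\theta$. If $p$ is small, this is all. If $p$ is large, say $q=p^2$, a value in $\mathbb F_p$ has too many possibilities to be used as a label. But vanishing in $\mathbb F_p$ is a congruence modulo $p$, and the integer method can be applied to it once more.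

\medskip
We first transfer Lemma~\ref{lem:real}. Recall that $\mathbb F_p((1/t))$ is the field of formal series $\xi=\sum_{i\le d}c_it^i$, $d\in\mathbb Z$, and contains $\mathbb F_p(t)$. Here $\deg\xi$ is the largest $i$ with $c_i\ne0$, and $\deg0=-\infty$. One has $\deg(\xi\eta)=\deg\xi+\deg\eta$ and $\deg(\xi+\eta)\le\max(\deg\xi,\deg\eta)$. Each $\xi$ is the sum of its polynomial part and a series of degree at most $-1$, which replaces the fractional part.

\begin{lemma}\label{lem:poly}
Let $p$ be prime, $A,B\in\mathbb Z$, $z=A+B$, and let $s\ge0$ be an integer. There are functions $\varphi_i$ on $\{\xi:\deg\xi\le A\}$ and $\psi_i$ on $\{\eta:\deg\eta\le B\}$, $1\le i\le2^s-1$, with values in $\mathbb F_p[t]$, such that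
\[
\deg\Bigl(\xi\eta-\sum_i\varphi_i(\xi)\psi_i(\eta)\Bigr)\le2^{-s}\max(z+1,0)-1 .
\]
\end{lemma}

\begin{proof}
We use induction on $s$, for all $A,B$ simultaneously. If $z<0$, take all functions to be zero, since $\deg(\xi\eta)\le z\le-1$. If $s=0$ and $z\ge0$, the bound is $\deg(\xi\eta)\le z$. For the step $s\to s+1$ with $z\ge0$, multiply $\xi$ by a suitable power $t^e$ and $\eta$ by $t^{-e}$, so that $A=\lceil z/2\rceil$ and $B=\lfloor z/2\rfloor$. Let $m,l$ be the polynomial parts of $\xi,\eta$, and $\xi'=\xi-m$, $\eta'=\eta-l$, both of degree at most $-1$. Again $\xi\eta=ml+m\eta'+\xi'\eta$. The product $ml$ is one term, and we apply the case $s$ to $m\eta'$ and to $\xi'\eta$, where the sums of the degree bounds are $A-1$ and $B-1$. Since $A,B\ge0$, the errors have degree at most $2^{-s}A-1$ and $2^{-s}B-1$, and $B\le A\le(z+1)/2$. So the total error has degree at most $2^{-(s+1)}(z+1)-1$. The number of terms is again $1+2(2^s-1)=2^{s+1}-1$.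
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Fix $s$ with $3\cdot2^{-s}<\delta/2$. We construct for every $q=p^k$ a graph $H\subseteq P_n$ of affine pairs with
\begin{equation}\label{eq:goal}
|H|\ge q^{3-3\cdot2^{-s}},\qquad\operatorname{cc}(\bar H)\le C(\log_2q)^C,\quad C=C(s).
\end{equation}
This suffices. As $n\le2q^2$, it gives $|H|/n\ge\frac12q^{1-\delta/2}\ge q^{1-\delta}$ once $q^{\delta/2}\ge2$. For the finitely many smaller $q$ take $H=P_n$, of average degree $q+1$, with $\operatorname{cc}(\bar H)\le n$, and increase the constant.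

\medskip
\noindent\textbf{First level: the polynomial carry.} Apply Lemma~\ref{lem:poly} to $\xi=x$ and $\eta=a/f$, so that $A=k-1$, $B=-1$, $z=k-2$. Write $g_{x,i}=\varphi_i(x)$ and $h_{a,i}=\psi_i(a/f)$ for the resulting polynomials, $1\le i\le2^s-1$. Then
\begin{equation}\label{eq:polyerr}
\deg\Bigl(\frac{ax}f-\sum_ig_{x,i}h_{a,i}\Bigr)\le2^{-s}(k-1)-1 .
\end{equation}
For an incident affine pair, $ax+b-y=f\kappa$ with $\kappa\in\mathbb F_p[t]$, and $\deg(\kappa-ax/f)=\deg((b-y)/f)\le-1$. So the polynomial $\kappa'=\kappa-\sum_ig_{x,i}h_{a,i}$ has degree at most $2^{-s}(k-1)-1$, which leaves at most $p^{\lfloor2^{-s}(k-1)\rfloor}\le q^{2^{-s}}$ possibilities. Let $\kappa_0$ be the most frequent one among the $q^3$ incident affine pairs, and put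
\[
W=ax+b-y-f\Bigl(\kappa_0+\sum_ig_{x,i}h_{a,i}\Bigr)\in\mathbb F_p[t],\qquad
H_1=\{\text{affine pairs with }W=0\}.
\]
If $W=0$, then $f$ divides $ax+b-y$. So $H_1\subseteq P_n$, and $H_1$ consists of the incident affine pairs with $\kappa'=\kappa_0$; hence $|H_1|\ge q^{3-2^{-s}}$. For every affine pair we write
\[
W=f\Bigl(\frac{ax}f-\sum_ig_{x,i}h_{a,i}\Bigr)+(b-y)-f\kappa_0 .
\]
By \eqref{eq:polyerr} and the degree bound for $\kappa_0$, the first and last terms have degree at most $k+2^{-s}(k-1)-1\le2k-2$, and $\deg(b-y)\le k-1\le2k-2$. Hence $\deg W\le2k-2$, and a nonzero $W$ vanishes at no more than $2k-2$ elements of any field containing $\mathbb F_p$.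

Let $p_s=2^{(s+2)2^{s+2}}$.

\medskip
\noindent\textbf{Case I: $p<\max(2k-1,p_s)$.} Take $H=H_1$. Let $E=\mathbb F_{p^e}$ with $e\ge1$ minimal such that $p^e\ge2k-1$. Either $e=1$, or $p^{e-1}<2k-1$; in both cases $|E|\le p(2k-1)\le4k^2p_s$, as $p<\max(2k-1,p_s)\le2kp_s$. If $W\ne0$, then $W(\theta)\ne0$ for some $\theta\in E$. For $\theta\in E$ and $c\in E^{2^s+1}$ take the affine points with
\[
\bigl(x(\theta),\,y(\theta),\,g_{x,1}(\theta),\dots,g_{x,2^s-1}(\theta)\bigr)=c .
\]
For a fixed line $W(\theta)$ is constant on this class of points; pair the class with the affine lines for which the constant is nonzero. These rectangles cover all affine non-edges and lie in $\bar H$. Hence $\operatorname{cc}(\bar H)\le|E|^{2^s+2}+2\le(4k^2p_s)^{2^s+2}+2$. Since $k\le\log_2q$, this gives \eqref{eq:goal}.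

\medskip
\noindent\textbf{Case II: $p\ge\max(2k-1,p_s)$.} Now values in $\mathbb F_p$ may be too many to serve as labels. On the other hand $\mathbb F_p$ itself contains a set $\Theta$ of $2k-1$ evaluation points, and $W=0$ if and only if $W(\theta)=0$ for all $\theta\in\Theta$. For $\theta\in\Theta$,
\[
W(\theta)=\sum_{i=0}^{2^s-1}\alpha_i\beta_i+\beta_*-\alpha_*\quad\text{in }\mathbb F_p,
\]
where
\begin{gather*}
\alpha_0=x(\theta),\qquad\alpha_i=g_{x,i}(\theta)\ (i\ge1),\qquad\alpha_*=y(\theta),\\
\beta_0=a(\theta),\qquad\beta_i=-f(\theta)h_{a,i}(\theta)\ (i\ge1),\qquad\beta_*=b(\theta)-f(\theta)\kappa_0(\theta).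
\end{gather*}
The $\alpha$'s depend only on $\theta$ and the point, the $\beta$'s only on $\theta$ and the line. Lift them all to integers in $\{0,\dots,p-1\}$, and let $w_\theta=\sum_i\alpha_i\beta_i+\beta_*-\alpha_*\in\mathbb Z$. Thus $W(\theta)=0$ if and only if $p\mid w_\theta$.

\emph{Second level: the integer carries.} We fix one carry for each of the $2k-1$ points $\theta$. In the exponent of $p$ this costs $2k-1$ times as much as one carry, so we predict one step more precisely than before. Apply Lemma~\ref{lem:carry} with $s+1$ in place of $s$ and with $l=2^s$ (the products now being indexed by $0\le i\le2^s-1$), and let $\Pi_\theta$ be the double sum there. For pairs in $H_1$ each integer $\kappa'_\theta=w_\theta/p-\Pi_\theta$ takes at most $2^{s}2^{s+4}p^{2^{-s-1}}=2^{2s+4}p^{2^{-s-1}}$ values. So the number of possible tuples $(\kappa'_\theta)_{\theta\in\Theta}$ is at most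
\[
\bigl(2^{2s+4}p^{2^{-s-1}}\bigr)^{2k}=2^{4k(s+2)}q^{2^{-s}}\le q^{2\cdot2^{-s}} .
\]
The last step uses $p\ge p_s$, that is, $\log_2p\ge4(s+2)2^s$, which gives $2^{4k(s+2)}\le p^{k2^{-s}}=q^{2^{-s}}$; for small $p$ the constant factors, one for each $\theta$, would be too expensive. Let $(\kappa_{0,\theta})_{\theta\in\Theta}$ be the most frequent tuple on $H_1$, and let $H$ be the set of affine pairs with
\[
W'_\theta:=w_\theta-p(\kappa_{0,\theta}+\Pi_\theta)=0\ \text{ in }\mathbb Z\quad\text{for all }\theta\in\Theta .
\]
If all $W'_\theta$ vanish, then $p\mid w_\theta$ for all $\theta\in\Theta$, so $W=0$. Thus $H\subseteq H_1\subseteq P_n$, and $H$ consists of the pairs of $H_1$ with the most frequent tuple. Therefore $|H|\ge q^{3-2^{-s}-2\cdot2^{-s}}=q^{3-3\cdot2^{-s}}$.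

\emph{The cover.} An affine pair is a non-edge if and only if $W'_\theta\ne0$ for some $\theta\in\Theta$. By Lemma~\ref{lem:carry}(ii), $|W'_\theta|\le2^s2^{s+3}p^2=2^{2s+3}p^2$ for all affine pairs, and this is less than $2^{M'-1}$ for $M'=\lfloor2\log_2p\rfloor+2s+5$. For fixed $\theta$ apply Lemma~\ref{lem:cert}. The point functions are $\alpha_0,\dots,\alpha_{2^s-1}$, $\alpha_*$ and the $2^s(2^{s+1}-1)$ integers $\varphi_j(\alpha_i)$ of Lemma~\ref{lem:carry}, which are $m=2^s+1+2^s(2^{s+1}-1)=2^{2s+1}+1$ functions, and $h_0=\beta_*-p\kappa_{0,\theta}$. Summing over $\theta$, we obtain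
\[
\operatorname{cc}(\bar H)\le(2k-1)\,M'^{\,2^{2s+1}+2}+2 .
\]
Since $k\le\log_2q$ and $M'\le2\log_2p+2s+5\le(2s+7)\log_2q$, this gives \eqref{eq:goal}.
\end{proof}

\section{Lower bounds: proof of Theorem~\ref{thm:lower}}\label{sec:lower}

Let $A_i\times B_i$, $1\le i\le t$, be an optimal cover of $\bar H$, so that $t=\operatorname{cc}(\bar H)$.

\begin{proof}[Proof of (1): counting neighborhoods]
By \eqref{eq:disjoint} the neighborhood of a point $u$ is $V_2\setminus\bigcup_{i\in S_u}B_i$, which is determined by the label $S_u\subseteq\{1,\dots,t\}$. Two distinct points have only one common line, so points of $H$-degree at least $2$ have pairwise distinct neighborhoods. If there are $n_2$ such points, then $2^t\ge n_2$. Counting edges, $nD=|H|\le(n-n_2)+n_2(q+1)$, so $n_2\ge n(D-1)/q\ge(q+1)(D-1)$, as $n>q(q+1)$. Finally $(D-1)(q+1)>q$, as $D\ge2$.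
\end{proof}

\noindent\textbf{A spectral fact.} The other two parts use that incidences are evenly spread over rectangles. Let $N$ be the $0/1$ incidence matrix of $P_n$, with rows indexed by points and columns by lines, let $J$ be the all-ones matrix, and let $E=N-\frac{q+1}nJ$. We have $NN^T=qI+J$, $NJ=JN^T=(q+1)J$, $J^2=nJ$ and $(q+1)^2=n+q$. Hence
\[
EE^T=qI+J-\frac{2(q+1)^2}nJ+\frac{(q+1)^2}nJ=q\Bigl(I-\frac1nJ\Bigr).
\]
The matrix $I-\frac1nJ$ is an orthogonal projection, so $E$ has operator norm at most $\sqrt q$, and for all $A\subseteq V_1$, $B\subseteq V_2$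
\begin{equation}\label{eq:spectral}
|\mathbf 1_A^TE\,\mathbf 1_B|\le\sqrt{q|A||B|}\le n\sqrt q .
\end{equation}
Note also that $\frac{q+1}n\le\frac37$, with equality at $q=2$, because $\frac{q+1}{q^2+q+1}$ decreases in $q$.

\begin{proof}[Proof of (2): one rectangle is small]
Let $A\times B\subseteq\bar H$ and $\alpha=|A||B|$. The edges of $P_n$ in $A\times B$ belong to $P_n\setminus H$, which has $n(q+1-D)$ elements. With \eqref{eq:spectral} this gives
\[
\frac{(q+1)\alpha}n\le n(q+1-D)+\sqrt{q\alpha} .
\]
One of the two terms on the right is at least half of the left side. Hence $\alpha\le\frac{2n^2(q+1-D)}{q+1}$ or $\alpha\le\frac{4n^2q}{(q+1)^2}$. On the other hand, $|\bar H|\ge n^2-n(q+1)\ge\frac47n^2\ge\frac12n^2$. Since $t$ rectangles cover $\bar H$,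
\[
t\ge\min\Bigl\{\frac{q+1}{4(q+1-D)},\ \frac{(q+1)^2}{8q}\Bigr\}\ge\frac q{8\max\{1,q+1-D\}},
\]
where the first entry is read as $+\infty$ if $D=q+1$.
\end{proof}

If $D=\eta q$ with $\eta<1$ fixed, the deleted incidences alone could, as far as this count shows, fill a rectangle of size proportional to $n^2$, and (2) gives only a constant. For (3) we use all rectangles at once. The matrix that counts how often each pair is covered vanishes exactly on $H$. A polynomial $T$ with $T(0)=1$ that is small on $1,\dots,t$ turns it into a matrix close to the indicator of $H$. That matrix is still a combination of rectangles, with controlled coefficients, so it has small correlation with $E$, whereas the indicator of $H$ has large correlation. Chebyshev polynomials permit a degree of order only $\sqrt t$ when $D\ge\eta q$.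

\medskip
\noindent\textbf{Chebyshev polynomials.} Let $T_0=1$, $T_1=x$, $T_{k+1}=2xT_k-T_{k-1}$. Then $T_k(\cos\vartheta)=\cos k\vartheta$, so $|T_k|\le1$ on $[-1,1]$, and
\[
T_k(x)=\tfrac12\Bigl(\bigl(x+\sqrt{x^2-1}\bigr)^k+\bigl(x-\sqrt{x^2-1}\bigr)^k\Bigr)\qquad(x\ge1).
\]
The two powers are positive with product $1$, so $T_k(x)\ge1$ for $x\ge1$. Moreover $T_k(1+\epsilon)\ge\frac12(1+\sqrt{2\epsilon})^k$ for $\epsilon\ge0$. We also need the size of the coefficients. For $y\ge0$ let $S_k(y)=\sum_l\bigl|[x^l]T_k\bigr|\,y^l$. The recursion gives $S_{k+1}(y)\le2yS_k(y)+S_{k-1}(y)$. The number $\rho=y+\sqrt{y^2+1}$ satisfies $\rho^2=2y\rho+1$, and $S_0=1$, $S_1(y)=y\le\rho$. By induction,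
\begin{equation}\label{eq:coeff}
S_k(y)\le\bigl(y+\sqrt{y^2+1}\bigr)^k .
\end{equation}

\begin{proof}[Proof of (3)]
By (1), $2^t\ge q+1\ge3$, so $t\ge2$. For $k\ge1$ put
\[
T(x)=T_k\Bigl(\frac{t+1-2x}{t-1}\Bigr)\Big/T_k\Bigl(\frac{t+1}{t-1}\Bigr)=\sum_lc_lx^l .
\]
Then $T(0)=1$. The inner argument runs from $1$ to $-1$ as $x$ runs from $1$ to $t$, so
\[
|T(j)|\le\tau:=1\Big/T_k\Bigl(1+\frac2{t-1}\Bigr)\qquad(1\le j\le t).
\]
With $\epsilon=\frac2{t-1}$ we have $\sqrt{2\epsilon}=2/\sqrt{t-1}\ge2/\sqrt t$. By concavity $\ln(1+x)\ge x/2$ on $[0,2]$, since $\ln3>1$; this applies to $x=2/\sqrt t\le\sqrt2$. Hence $\tau\le2(1+2/\sqrt t)^{-k}\le2e^{-k/\sqrt t}$. Since $T_k(\frac{t+1}{t-1})\ge1$ and $\frac{t+1+2t}{t-1}=3+\frac4{t-1}\le7$, we get from \eqref{eq:coeff}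
\[
\sum_l|c_l|\,t^l\le S_k(7)\le(7+\sqrt{50})^k\le15^k .
\]

Let $\mathcal M=\sum_{i=1}^t\mathbf 1_{A_i\times B_i}$. It is $0$ on $H$ and takes values in $\{1,\dots,t\}$ off $H$. Let $F=T(\mathcal M)$, applied entrywise, and $\langle F,E\rangle=\sum_{u,v}F_{uv}E_{uv}$. The entrywise power $\mathcal M^l$ is a sum of $t^l$ indicators of (possibly empty) rectangles, because an intersection of rectangles is a rectangle; for $l=0$ it is the indicator of $V_1\times V_2$. So \eqref{eq:spectral} gives
\[
|\langle F,E\rangle|\le\sum_l|c_l|\,t^l\,n\sqrt q\le15^kn\sqrt q .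
\]
For the opposite estimate, $F=1$ on $H$, where $E_{uv}=1-\frac{q+1}n\ge\frac47$, and $|F|\le\tau$ off $H$. Since $\sum_{u,v}|E_{uv}|\le n(q+1)+\frac{q+1}nn^2=2n(q+1)$,
\[
\langle F,E\rangle\ge n\Bigl(\tfrac47D-2\tau(q+1)\Bigr).
\]
Choose $k=\bigl\lceil\sqrt t\,\ln\frac{16(q+1)}D\bigr\rceil$, which is positive as $D\le q+1$. Then $\tau(q+1)\le2(q+1)\cdot\frac D{16(q+1)}=\frac D8$, and so $15^k\sqrt q\ge(\frac47-\frac14)D\ge0.3D$. Taking logarithms and using $k\le\sqrt t\ln\frac{16(q+1)}D+1$ gives (3).
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:summary}]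
(a) The upper bound is Theorem~\ref{thm:all}. The lower bound $\log_2q\le f_q(D)$ follows for all $2\le D\le q+1$ from Theorem~\ref{thm:lower}(1), which applies to every $H$ of average degree at least $2$. If $D\le(\log_2q)^{1/\varepsilon}$, then $\log_2q\ge D^\varepsilon$.

(b) Let $H$ have average degree $D\ge\eta q$, with $q$ large enough that $\eta q\ge2$. Since $q+1\le\frac32q$, part (3) yields $\bigl(\sqrt t\,\ln\frac{24}\eta+1\bigr)\ln15\ge\ln(0.3\,\eta\sqrt q)$, so $\sqrt t$ is at least a positive constant, depending on $\eta$, times $\log_2q$ for large $q$.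

(c) Every $H$ of average degree $D'\ge q+1-q^{1-c}$ has $\max\{1,q+1-D'\}\le q^{1-c}$, so part (2) gives $t\ge q^c/8$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{OGC} \emph{On Graph Complexity}, \url{https://eccc.weizmann.ac.il/report/2004/005/revision/1/download}.
\end{thebibliography}

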